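# Hyperplanes tangent to a closed curve in $\mathbb R^n$ at exactly $n$ points: the parity is not constrained for $n\ge4$

## Theorem A: both parities occur on open sets of curves

Let $A_n^+$ be the space of $C^\infty$ closed curves $\alpha$ in $\mathbb R^n$ such that $\alpha',\alpha'',\dots,\alpha^{(n)}$ are linearly independent at every point, with the $C^\infty$ topology.

**Theorem A.** Let $n\ge4$. For $\epsilon\in\{0,1\}$ let $V_\epsilon$ be the set of embedded stable curves $\alpha\in A_n^+$ for which the number $N(\alpha)$ of hyperplanes tangent to $\alpha$ at exactly $n$ points is finite and $N(\alpha)\equiv\epsilon\pmod 2$. Then $V_0$ and $V_1$ are open in $A_n^+$ and nonempty. Moreover, every continuous closed curve in $\mathbb R^n$ is a $C^0$-limit of elements of $V_0$ and of elements of $V_1$.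

The word "stable" is defined below. The theorem answers the following question, posed in "Planes Triply Tangent To Curves" (https://core.ac.uk/download/pdf/81989015.pdf).

**Conjecture.** Let $n\ge3$. For every $\alpha$ in some open dense subset of $A_n^+$, the number of hyperplanes in $\mathbb R^n$ tangent to $\alpha$ at exactly $n$ points is even.

For $n=3$ this is a theorem of Freedman: in the space $A^+$ of regular closed curves in $\mathbb R^3$ with nonvanishing curvature and torsion (equivalently $\alpha',\alpha'',\alpha'''$ independent) there is an open dense subset $B^+$ such that for $\alpha\in B^+$ the number of planes tangent to $\alpha$ at exactly three points is finite and even. Theorem A says that the conjecture is false for every $n\ge4$. Indeed, every dense subset of $A_n^+$ meets the nonempty open set $V_1$, and on $V_1$ the count is odd.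

Now the precise meaning of the words. Put $S^1=\mathbb R/\mathbb Z$. A closed curve is a smooth map $S^1\to\mathbb R^n$. Convergence in the $C^\infty$ topology (the Whitney topology, as $S^1$ is compact) means uniform convergence of all derivatives; the topology is metrizable, so we may argue with sequences. Independence of the derivatives is a $C^n$-open condition, so $A_n^+$ is open in the space of all closed curves. Throughout, $n\ge3$ unless we say otherwise.

We write a hyperplane $H=\{x:u\cdot x=c\}$ as $\pm(u,c)$ with $(u,c)\in S^{n-1}\times\mathbb R$, so each hyperplane corresponds to two antipodal pairs. Everything is read off from the scalar function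
$$h(t)=h_{\alpha,u,c}(t)=u\cdot\alpha(t)-c .$$
$H$ is tangent to $\alpha$ at $t$ if $\alpha(t)\in H$ and $\alpha'(t)$ is parallel to $H$, that is, $h(t)=h'(t)=0$. We call such a $t$ a double zero. Tangency points are counted as parameters $t\in S^1$; for embedded curves this is the same as counting points of $\mathbb R^n$.

**Definition (contact order and weight).** The contact order of $H$ with $\alpha$ at $t$ is the order of vanishing of $h$ at $t$. If $m_i$ are the contact orders at the tangency points $t_i$ (so $m_i\ge2$), put
$$e_\alpha(H)=e_\alpha(u,c)=\sum_i\lfloor m_i/2\rfloor. \tag{1}$$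

If $\alpha\in A_n^+$, then contact orders are at most $n$: if $h^{(j)}(t)=u\cdot\alpha^{(j)}(t)=0$ for $1\le j\le n$, then $u=0$. So the zeros of $h$ are isolated, $H$ has finitely many tangency points, and (1) is a finite sum. The weight counts how many double zeros could be hidden in the tangencies: a zero of order $4$ has weight $2$ because two double zeros may have merged there.

**Definition (good, stable).** Recall that points $x_1,\dots,x_k$ are affinely independent if the vectors $(1,x_i)$ are linearly independent. The hyperplane $H$ is good for $\alpha$ if it is tangent at exactly $n$ points $t_1,\dots,t_n$, all contact orders are $2$, and $\alpha(t_1),\dots,\alpha(t_n)$ are affinely independent. A curve $\alpha\in A_n^+$ is stable if every $H$ with $e_\alpha(H)\ge n$ is good.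

A hyperplane tangent at exactly $n$ points has $e\ge n$, and a good hyperplane is tangent at exactly $n$ points. So for stable $\alpha$ the hyperplanes tangent at exactly $n$ points are those with $e_\alpha\ge n$, and $N(\alpha)$ is their number.

## The trigonometric curve in $\mathbb R^4$, by hand

Write $\theta=2\pi t$ and let $\gamma=(\cos\theta,\sin\theta,\cos2\theta,\sin2\theta)$. Rescaling the parameter changes no contact order.

*The curve $\gamma$ is in $A_4^+$.* Let $D=d/d\theta$. If $u\cdot\gamma',\dots,u\cdot\gamma''''$ all vanish at one point, then $g=u\cdot\gamma'$ solves the fourth-order equation $(D^2+1)(D^2+4)g=0$ with zero initial data, so $g\equiv0$. Then $u\cdot\gamma$ is constant, and $u=0$ because $1,\cos\theta,\sin\theta,\cos2\theta,\sin2\theta$ are linearly independent.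

*No hyperplane is tangent at four points.* A nonzero real trigonometric polynomial of degree $\le d$ has at most $2d$ zeros on the circle, counted with multiplicity: multiplied by $z^d$, $z=e^{i\theta}$, it is a nonzero polynomial in $z$ of degree $\le2d$. Here $h$ has degree $\le2$, so it has at most $4$ zeros and $e_\gamma(H)\le2<4$. So $\gamma$ is stable (the condition is empty) and $N(\gamma)=0$. It is embedded, since $(\cos\theta,\sin\theta)$ already is injective. Hence $\gamma\in V_0$. The same argument works for every even $n\ge4$ with $(\cos j\theta,\sin j\theta)_{1\le j\le n/2}$: there $e\le n/2<n$.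

*Tangency points can merge.* For $0<a<\pi$ take the hyperplane with
$$h(\theta)=(\cos\theta-\cos a)^2=\tfrac12\cos2\theta-2\cos a\cos\theta+\tfrac12+\cos^2a$$
(up to normalizing $u$). It is tangent exactly at $\theta=\pm a$, with contact order $2$. As $a\to0$ the two points merge and the limit $h=(1-\cos\theta)^2$ has contact order $4$ at $\theta=0$. The weight is $2$ for all these hyperplanes, including the limit. In $A_3^+$ such a limit is impossible, because contact orders are at most $3$.

## Following tangent hyperplanes along a path, and where this leaks

A sensible first attempt to prove the conjecture is this. Join $\alpha$ by a path $\alpha_s$ in $A_n^+$ to a curve whose count is known. For a generic path the triples ($s$, hyperplane, its $n$ tangency points) should form a 1-manifold, since tangency at $n$ points is $2n$ equations in the $2n+1$ unknowns $(s,u,c,t_1,\dots,t_n)$. If this manifold is compact, its boundary, which consists of the $n$-tangent hyperplanes of $\alpha_0$ and of $\alpha_1$, has an even number of points, so the parity of $N$ is the same at both ends.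

The argument can fail only if compactness fails, and that happens only if tangency points collide. When two double zeros of $h$ merge, the limit is a zero of order at least $4$. For $n=3$ this cannot happen. For $n\ge4$ it can. Contact order $4$ at one point and tangency at $n-2$ others is $4+2(n-2)=2n$ equations, in the $n+1+(n-2)=2n-1$ unknowns $(u,c,\mu,t_1,\dots,t_{n-2})$. So it is avoided by a generic curve but met by a generic one-parameter family. We call it a wall.

What happens at a wall is visible in a model. Suppose a monic quartic $t^4+pt^2+qt+r$ has double zeros at $a<b$. Then it is $(t-a)^2(t-b)^2$, and since there is no cubic term, $b=-a$, so it equals $(t^2-\rho)^2$ with $\rho=a^2>0$ and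
$$(p,q,r)=(-2\rho,0,\rho^2),\qquad \rho>0 .$$
This is an arc with an end at $\rho=0$. If $q,r$ are free (the freedom of moving the hyperplane) and $p$ is an external parameter, there is exactly one solution for $p<0$ and none for $p>0$. So one hyperplane is born. Compare with contact order $3$. The cubic $t^3+pt+q$ with a double zero at $a$ is $(t-a)^2(t+2a)$, so $(p,q)=(-3a^2,2a^3)$ with $a\in\mathbb R$. This arc has no end, and for given $p<0$ there are two solutions $a=\pm\sqrt{-p/3}$, for $p>0$ none. The number changes by two.

The accounting is made exact by a second theorem. It is not needed for Theorem A.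

**Theorem B.** Let $n\ge3$, and let $\alpha_0,\alpha_1\in A_n^+$ be stable and joined by a smooth path in $A_n^+$. After an arbitrarily small perturbation of the path rel endpoints, there are only finitely many pairs $(s,H)$ such that $H$ is tangent to $\alpha_s$ at exactly $n-1$ points, with contact order $4$ at one and $2$ at the others. If $W$ is their number, then $N(\alpha_0)+N(\alpha_1)\equiv W\pmod2$. For $n=3$ always $W=0$, so the parity of $N$ is constant on the stable curves in each path component of $A_3^+$.

The leak is also the way to the counterexample. If we find a curve on the wall such that every other hyperplane of weight $\ge n$ is good, then pushing it to the two sides of the wall gives two stable curves whose counts differ by exactly $1$. One of the counts is odd, and we never have to compute either. The plan is thus: show that good hyperplanes persist; build a curve on a wall; show that exactly one hyperplane is born there; make all other hyperplanes good.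

## Good hyperplanes persist

**Rolle fact.** If $h^{(m)}\ne0$ on an interval, then $h$ has at most $m$ zeros there, counted with multiplicity. If these have orders $m_i$, then $\sum\lfloor m_i/2\rfloor\le\lfloor m/2\rfloor$.

The first sentence is Rolle's theorem applied $m$ times; the second follows from $\sum_i\lfloor m_i/2\rfloor\le\lfloor\frac12\sum m_i\rfloor$.

**Lemma 1.** Let $\alpha_k\to\alpha$ in $C^n$ with $\alpha_k,\alpha\in A_n^+$, and $(u_k,c_k)\to(u,c)$. Then $\limsup e_{\alpha_k}(u_k,c_k)\le e_\alpha(u,c)$.

**Proof.** Let $h$ and $h_k$ be the functions of the limit and of the sequence. Around each tangency point of the limit, of contact order $m\le n$, choose a closed arc containing it in its interior on which $h^{(m)}\ne0$, and take these arcs disjoint. For large $k$ also $h_k^{(m)}\neq0$ on the arc, so by the Rolle fact the arc contributes at most $\lfloor m/2\rfloor$ to $e_{\alpha_k}(u_k,c_k)$. Off the interiors of the arcs, a compact set without double zeros of $h$, $|h|+|h'|$ is bounded below by a positive constant. So $h_k$ has no double zero there for large $k$. $\square$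

Put $Z_\alpha=\{(u,c):e_\alpha(u,c)\ge n\}$. It is closed by Lemma 1 (with $\alpha_k=\alpha$), and bounded because a tangent hyperplane has $|c|=|u\cdot\alpha(t)|\le\max|\alpha|$. So $Z_\alpha$ is compact. Likewise, if $\alpha_k\to\alpha$, then any $(u_k,c_k)\in Z_{\alpha_k}$ have a subsequence converging to a point of $Z_\alpha$.

**Lemma 2.** If $(u,c)$ is good for $\alpha$, then for every sufficiently small neighbourhood $\mathcal U$ of $(u,c)$, every $\tilde\alpha\in A_n^+$ close enough to $\alpha$ has exactly one $(\tilde u,\tilde c)\in\mathcal U$ with $e_{\tilde\alpha}\ge n$, and it is good.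

**Proof.** We turn "weight $\ge n$" into a square system of equations and apply the implicit function theorem (IFT).

Let $t_1,\dots,t_n$ be the tangency points and consider the $2n$ equations
$$h(t_i)=0,\quad h'(t_i)=0\qquad(1\le i\le n)$$
in the $2n$ unknowns $(u,c,t_1,\dots,t_n)$. They are $C^1$ in the unknowns and in the curve as an element of the Banach space $C^2(S^1,\mathbb R^n)$. At the given solution $h'(t_i)=0$, so with $\delta h=\delta u\cdot\alpha-\delta c$, $\delta u\perp u$, the linearization is $(\delta h(t_i),\ \delta h'(t_i)+h''(t_i)\delta t_i)$. Suppose it vanishes. Then the affine function $x\mapsto\delta u\cdot x-\delta c$ vanishes at $n$ affinely independent points of $H$, hence on $H$. So $\delta u\parallel u$; with $\delta u\perp u$ this gives $\delta u=0$, then $\delta c=0$. Now $h''(t_i)\delta t_i=0$ and $h''(t_i)\ne0$ give $\delta t_i=0$. So the linearization is invertible, and the IFT gives neighbourhoods $\mathcal O$ of $(u,c)$ and $Q_i$ of $t_i$ such that for $\tilde\alpha$ near $\alpha$ there is exactly one solution in $\mathcal O\times\prod Q_i$, and it depends continuously on $\tilde\alpha$.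

Choose disjoint closed arcs $J_i\subset Q_i$ with $t_i$ in the interior, $h''\ne0$ on $J_i$, and so small that points with parameters in $J_1,\dots,J_n$ respectively are affinely independent. For $\tilde\alpha$ near $\alpha$ and $(\tilde u,\tilde c)$ near $(u,c)$, the last two properties persist and $\tilde h$ has no double zero off $\bigcup\operatorname{int}J_i$ (since $|h|+|h'|$ is bounded below there). Let $\mathcal U\subset\mathcal O$ be any neighbourhood of $(u,c)$ in this range. By the Rolle fact each $J_i$ contributes at most $1$ to $e_{\tilde\alpha}$, and only by a single double zero of order exactly $2$. So $e_{\tilde\alpha}(\tilde u,\tilde c)\ge n$ iff each $J_i$ contains a double zero, that is, iff the system has a solution with this $(\tilde u,\tilde c)$ and $\tilde t_i\in J_i$. There is at most one solution by uniqueness. For $\tilde\alpha$ close to $\alpha$ the IFT solution does lie in $\mathcal U\times\prod J_i$. The resulting hyperplane is good by the choice of the $J_i$. $\square$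

**Lemma 3.** If $\alpha$ is stable, then $N(\alpha)<\infty$. The stable curves form an open subset of $A_n^+$ on which $N$ is locally constant.

**Proof.** $Z_\alpha$ is compact, and by Lemma 2 (with $\tilde\alpha=\alpha$) its points are isolated. So it is finite, and $N(\alpha)=\frac12|Z_\alpha|$. Take disjoint neighbourhoods as in Lemma 2 around its points. For $\tilde\alpha$ near $\alpha$, $Z_{\tilde\alpha}$ lies in their union (otherwise a sequence would subconverge to a point of $Z_\alpha$ outside the union), and it has exactly one point in each, which is good. So $\tilde\alpha$ is stable and $N(\tilde\alpha)=N(\alpha)$. $\square$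

Embeddings (injective immersions of $S^1$) form a $C^1$-open set. So $V_0$ and $V_1$ are open, and what remains is to show that they are nonempty and $C^0$-dense in the stated sense.

## A curve on the wall

**Proposition 4.** Let $n\ge4$, $c_*:S^1\to\mathbb R^n$ continuous, $\varepsilon>0$. There are $\beta\in A_n^+$ with $|\beta-c_*|<\varepsilon$ and a hyperplane $H_0=(u_0,c_0)$ tangent to $\beta$ at exactly $n-1$ points $t_0,\dots,t_{n-2}$, with contact order exactly $4$ at $t_0$, exactly $2$ at $t_1,\dots,t_{n-2}$, and
$$(1,\beta(t_0)),\ (0,\beta'(t_0)),\ (1,\beta(t_1)),\dots,(1,\beta(t_{n-2}))\ \text{ linearly independent in }\mathbb R^{n+1}. \tag{2}$$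

The trigonometric curve does not have enough tangencies: in $\mathbb R^4$ its weights are at most $2$. The remedy is to run a tiny copy of a curve of $A_n^+$ very fast along a slow curve. The high derivatives come from the fast copy, so membership in $A_n^+$ is automatic, while the slow curve can be shifted freely to bring the copies into contact with one fixed hyperplane.

**Step 1: some $\gamma\in A_n^+$ exists.** For even $n$ take $\gamma(t)=(\cos2\pi jt,\sin2\pi jt)_{1\le j\le n/2}$. If $u\cdot\gamma^{(j)}(t)=0$ for $1\le j\le n$ at some $t$, then, now with $D=d/dt$, $u\cdot\gamma'$ solves the order-$n$ equation $\prod_{j}(D^2+4\pi^2j^2)g=0$ with zero initial data at $t$. So $u\cdot\gamma'\equiv0$ and $u=0$.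

Let $n=2k+1$ be odd, and let $x(\theta)=(1,\cos2\pi\theta,\sin2\pi\theta,\dots,\cos2\pi k\theta,\sin2\pi k\theta)$. The same argument with the order-$n$ operator $D\prod_{j=1}^k(D^2+4\pi^2j^2)$ shows that $x,x',\dots,x^{(n-1)}$ are independent everywhere. We would like $\gamma'=x$, but $\int x=e_1\ne0$, so the antiderivative does not close up. We repair this by slowly rotating $x$ and then reweighting.

Let $R(t)$ be the rotation by $2\pi t$ in the $e_1e_2$-plane, and $\delta_L(t)=R(t)x(Lt)$ for $L\in\mathbb N$, a closed curve. By Leibniz' rule
$$L^{-j}\delta_L^{(j)}(t)=R(t)x^{(j)}(Lt)+O(1/L)\qquad(0\le j\le n-1)$$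
uniformly in $t$. Since $|\det(x,\dots,x^{(n-1)})|$ is bounded below, $\delta_L,\dots,\delta_L^{(n-1)}$ are independent everywhere for large $L$.

Let $T=\{R(t)x(\theta):t,\theta\in S^1\}$. We claim $0\in\operatorname{int}\operatorname{conv}T$. Otherwise there is $v\ne0$ with $v\cdot R(t)x(\theta)\ge0$ for all $t,\theta$. But $\iint R(t)x(\theta)\,d\theta\,dt=\int R(t)e_1\,dt=0$, so the nonnegative continuous function $v\cdot R(t)x(\theta)$ has integral $0$ and vanishes identically. At $t=0$ this says $v\cdot x\equiv0$, and since the values of $x$ span $\mathbb R^n$, $v=0$, a contradiction.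

Consequently $0$ is interior to the convex hull of finitely many points $y_1,\dots,y_M$ of $T$: take a simplex in $\operatorname{conv}T$ with $0$ in its interior and write each vertex as a convex combination of points of $T$. This persists under small displacements of the points, because "$0\in\operatorname{int}\operatorname{conv}\{y_j\}$" means $\min_{|v|=1}\max_jv\cdot y_j>0$. Given $(t,\theta)$ there is $t'$ with $|t-t'|\le1/L$ and $Lt'\equiv\theta$ mod $1$, and then $\delta_L(t')=R(t')x(\theta)$. So every point of $T$ is within $O(1/L)$ of $\delta_L(S^1)$. Hence for large $L$, $0$ is interior to the convex hull of finitely many points of $\delta_L(S^1)$. Fix such an $L$.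

The set $K=\{\int\omega\,\delta_L:\omega\in C^\infty(S^1),\ \omega>0,\ \int\omega=1\}$ is convex, and its closure contains $\delta_L(S^1)$ (concentrate $\omega$ near a point). So we may displace the finitely many points of $\delta_L(S^1)$ slightly into $K$, and $0$ stays in the convex hull, which lies in $K$. So there is $\omega>0$ with $\int\omega\,\delta_L=0$. Then $\gamma(t)=\int_0^t\omega\,\delta_L$ is a smooth closed curve. Since $\gamma^{(j+1)}=\omega\,\delta_L^{(j)}+(\text{combination of }\delta_L,\dots,\delta_L^{(j-1)})$, we get $\det(\gamma',\dots,\gamma^{(n)})=\omega^n\det(\delta_L,\dots,\delta_L^{(n-1)})\ne0$.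

**Step 2: one direction $u_0$ that sees a fourfold and a simple critical point.** Fix $\tau_0\in S^1$. As $n\ge4$, $\gamma''''(\tau_0)$ is not in the span of $\gamma',\gamma'',\gamma'''$ at $\tau_0$. So there is a unit vector $u_0$ orthogonal to these three with $u_0\cdot\gamma''''(\tau_0)>0$. (This is the only place in the construction where $n\ge4$ is needed.) Then $g=u_0\cdot\gamma$ has $g'=g''=g'''=0<g''''$ at $\tau_0$, a strict local minimum. So its global maximum is attained at some $\tau_1\ne\tau_0$, where $g'(\tau_1)=0$. If $g''(\tau_1)=0$, replace $\gamma$ by $\gamma-\eta\chi(\tau)(\tau-\tau_1)^2u_0$, where $\chi$ is a bump function equal to $1$ near $\tau_1$ and supported near $\tau_1$, away from $\tau_0$, and $\eta>0$ is small. The new curve is in the open set $A_n^+$, agrees with the old one near $\tau_0$, and has $g'(\tau_1)=0$, $g''(\tau_1)=-2\eta$. So we may assume $g'(\tau_1)=0\ne g''(\tau_1)$.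

**Step 3: assembling the curve.** Choose a smooth closed curve $c_1$ with $|c_1-c_*|<\varepsilon/2$ that equals a constant $p$ on some open arc $J$. (Take a smooth $b$ with $|b-c_*|<\varepsilon/4$, a bump function $\chi\in[0,1]$ that is $1$ near $s_0$ and supported where $|b-b(s_0)|<\varepsilon/4$, and $c_1=b+\chi\,(b(s_0)-b)$.) The vector $\gamma'(\tau_0)\neq0$ lies in $u_0^\perp$, which has dimension $n-1$; choose $e_1,\dots,e_{n-2}$ so that $\gamma'(\tau_0),e_1,\dots,e_{n-2}$ is a basis of $u_0^\perp$. Put
$$q_0=-\gamma(\tau_0),\qquad q_i=e_i-\gamma(\tau_1)\quad(1\le i\le n-2).$$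
Let $\psi:S^1\to\mathbb R^n$ be smooth, supported in $J$, with $\psi=q_i$ on disjoint arcs $J_i\subset J$, $0\le i\le n-2$. Fix $\kappa>0$ with $\kappa(\max|\psi|+\max|\gamma|)<\varepsilon/4$ and let
$$\beta(t)=c_1(t)+\kappa\psi(t)+\kappa\gamma(Lt),\qquad L\in\mathbb N .$$
Then $|\beta-c_*|<\varepsilon$. Since $\beta^{(j)}(t)/(\kappa L^j)=\gamma^{(j)}(Lt)+O(L^{-j})$ uniformly for $1\le j\le n$, we have $\beta\in A_n^+$ for large $L$. Also for large $L$ there are $t_i\in\operatorname{int}J_i$ with $Lt_0\equiv\tau_0$ and $Lt_i\equiv\tau_1$ ($i\ge1$) mod $1$. Let $c_0=u_0\cdot p$. On $J_0$ and on $J_i$, $i\ge1$, respectively (using $u_0\cdot e_i=0$),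
$$h(t)=\kappa\,(g(Lt)-g(\tau_0)),\qquad h(t)=\kappa\,(g(Lt)-g(\tau_1)).$$
So the contact order is exactly $4$ at $t_0$ and exactly $2$ at $t_1,\dots,t_{n-2}$. Moreover $\beta(t_0)=p$, $\beta'(t_0)=\kappa L\gamma'(\tau_0)$ and $\beta(t_i)=p+\kappa e_i$. Subtracting $(1,p)$ from the last $n-2$ vectors in (2) leaves $(1,p)$, $(0,\kappa L\gamma'(\tau_0))$, $(0,\kappa e_i)$, which are independent. So (2) holds.

**Step 4: removing the other tangencies of $H_0$.** Let $\varphi\ge0$ be smooth on $S^1$, vanishing exactly on small closed arcs around the $t_i$, in each of which $t_i$ is the only zero of $h$. By Sard's theorem choose a small $\eta\ne0$ such that $-\eta$ is a regular value of $h/\varphi$ on $\{\varphi>0\}$. Replace $\beta$ by $\beta+\eta\varphi u_0$, hence $h$ by $h+\eta\varphi$. At a double zero of $h+\eta\varphi$ in $\{\varphi>0\}$ we would have $h=-\eta\varphi$, $h'=-\eta\varphi'$, so $h/\varphi=-\eta$ and $(h/\varphi)'=(h'\varphi-h\varphi')/\varphi^2=0$, which is excluded. On $\{\varphi=0\}$ the values of the new function are the old ones, so its only zeros there are the $t_i$. Nothing changes near the $t_i$, so the contact orders and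 (2) are kept, and for small $\eta$ we still have $\beta\in A_n^+$ and $|\beta-c_*|<\varepsilon$. $\square$

## Equations for two double zeros that stay regular when they merge

We want to find all $n$-tangent hyperplanes near $H_0$ for curves near $\beta$. Two double zeros, at $a$ and $b$, may appear near $t_0$. The obvious equations $h(a)=h'(a)=h(b)=h'(b)=0$ are useless at $a=b=t_0$: there $h'=h''=0$, so their linearization is $(\delta h(t_0),\delta h'(t_0),\delta h(t_0),\delta h'(t_0))$, of rank at most $2$, and the IFT does not apply. We replace them by symmetrized divided differences.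

For smooth $h$ near $t_0$, put $a=\mu-r$, $b=\mu+r$ and
$$D_0=\tfrac12(h(a)+h(b)),\qquad D_1=\tfrac12\int_{-1}^1h'(\mu+r\sigma)\,d\sigma,$$
$$D_2=\tfrac12\int_{-1}^1h''(\mu+r\sigma)\,d\sigma,\qquad D_3=\tfrac34\int_{-1}^1(1-\sigma^2)h'''(\mu+r\sigma)\,d\sigma .$$
These are smooth in all variables and even in $r$. For $r=0$ we have $D_j=h^{(j)}(\mu)$, since $\int_{-1}^1(1-\sigma^2)d\sigma=\frac43$.

Let $r\ne0$. Then $D_1=\frac{h(b)-h(a)}{2r}$ and $D_2=\frac{h'(b)-h'(a)}{2r}$. Integrating by parts twice with $F(\sigma)=h'(\mu+r\sigma)$, $F''=r^2h'''(\mu+r\sigma)$,
$$\int_{-1}^1(1-\sigma^2)F''\,d\sigma=\int_{-1}^12\sigma F'\,d\sigma=2(F(1)+F(-1))-2\int_{-1}^1F\,d\sigma=2(h'(a)+h'(b))-4D_1,$$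
that is,
$$h'(a)+h'(b)-2D_1=\tfrac{2r^2}{3}D_3. \tag{3}$$
So $D_0=D_1=0$ iff $h(a)=h(b)=0$; given this, $D_2=D_3=0$ iff $h'(b)-h'(a)=0$ and $h'(a)+h'(b)=0$. Thus, for $r\neq0$,
$$D_0=D_1=D_2=D_3=0\iff h=h'=0\text{ at both }a\text{ and }b. \tag{4}$$

The pair $\{a,b\}$ does not know the sign of $r$, so the right variable is $\rho=r^2$. A smooth function $E(\cdot,r)$ even in $r$ becomes a $C^1$ function $\hat E(\cdot,\rho)=E(\cdot,\sqrt\rho)$ for $\rho\ge0$: for $\rho>0$, since $E_r(\cdot,0)=0$,
$$\partial_\rho\hat E=\frac{E_r(\cdot,\sqrt\rho)}{2\sqrt\rho}=\tfrac12\int_0^1E_{rr}(\cdot,\sigma\sqrt\rho)\,d\sigma,$$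
which extends continuously to $\rho=0$. Put $\hat E(\cdot,-\rho)=2\hat E(\cdot,0)-\hat E(\cdot,\rho)$ for $\rho>0$; the derivatives match at $\rho=0$, so this is a $C^1$ extension to $\rho<0$. We regard the $D_j$ as such $C^1$ functions of $\rho$, of $\mu$ and of all parameters. At $\rho=0$ we have $\partial_\rho\hat E=\frac12E_{rr}$, hence
$$\partial_\rho D_0=\tfrac12h''(\mu),\qquad\partial_\rho D_1=\tfrac16h'''(\mu),\qquad\partial_\rho D_2=\tfrac16h''''(\mu). \tag{5}$$

For the model $h=(t^2-\rho)^2$ all four $D_j$ vanish at $\mu=0$ and this $\rho$, in accordance with (4).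

**The perturbation space.** Let $d=2n+1$ and let $P$ be the space of $\mathbb R^n$-valued trigonometric polynomials on $S^1$ of degree $\le d$. Scalar ones form a space of dimension $2d+1=4n+3$, and a nonzero one has at most $2d$ zeros with multiplicity. So the linear map taking a scalar trigonometric polynomial to its jets at given distinct points of total multiplicity $2d+1$ is injective, hence bijective. Therefore jets at distinct points, of total multiplicity at most $4n+3$, can be prescribed arbitrarily by elements of $P$ (Hermite interpolation). For example, in degree $\le1$ one can prescribe $g(0),g'(0),g(\frac12)$ for $g=A+B\cos2\pi t+C\sin2\pi t$: they are $A+B$, $2\pi C$, $A-B$.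

Take $\beta$ and $H_0=(u_0,c_0)$ from Proposition 4 and write $t_i^0$ for its tangency points. For $w\in P$ put $\alpha_w=\beta+w$. Choose $v\in P$ with $v=v'=0$ at all $t_i^0$ and $v''(t_0^0)=u_0$; the total multiplicity is $2n-1$.

**Lemma 5.** There are disjoint closed arcs $J_i\ni t_i^0$, a neighbourhood $\mathcal U$ of $(u_0,c_0)$, arbitrarily small open balls $B\subset P$ around $0$, and a $C^1$ function $\rho:B\to\mathbb R$ with $\rho(0)=0$ and $\partial_v\rho\ne0$ on $B$, such that for $w\in B$ we have $\alpha_w\in A_n^+$ and:

* (a) if $\rho(w)<0$, no $(u,c)\in\mathcal U$ has $e_{\alpha_w}\ge n$;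
* (b) if $\rho(w)=0$, exactly one $(u,c)\in\mathcal U$ has $e_{\alpha_w}\ge n$; it has contact order $4$ at some $\mu\in\operatorname{int}J_0$, order $2$ at some $t_i\in\operatorname{int}J_i$ ($1\le i\le n-2$), and $\alpha_w(\mu),\alpha_w(t_1),\dots,\alpha_w(t_{n-2})$ are affinely independent;
* (c) if $\rho(w)>0$, exactly one $(u,c)\in\mathcal U$ has $e_{\alpha_w}\ge n$, and it is good.

Moreover, the hyperplane in (b), (c) depends continuously on $w\in\{\rho\ge0\}$.

**Step 1: the regular system.** The purpose is to define $\rho(w)$. Consider the $2n$ equations
$$D_0=D_1=D_2=D_3=0,\qquad h(t_i)=h'(t_i)=0\quad(1\le i\le n-2) \tag{6}$$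
in the $2n$ unknowns $(u,c,\mu,\rho,t_1,\dots,t_{n-2})$, with parameter $w$. At $w=0$ the point $(u_0,c_0,t_0^0,0,t_1^0,\dots,t_{n-2}^0)$ is a solution. Let $\delta h=\delta u\cdot\beta-\delta c$ with $\delta u\perp u_0$, and write $t_0,t_i$ for $t_0^0,t_i^0$. As $h=h'=h''=h'''=0$ at $t_0$, (5) shows that the linearization in the unknowns has the components
$$\delta h(t_0),\quad\delta h'(t_0),\quad\delta h''(t_0)+\tfrac16h''''(t_0)\,\delta\rho,\quad\delta h'''(t_0)+h''''(t_0)\,\delta\mu+C\,\delta\rho,$$
$$\delta h(t_i),\quad\delta h'(t_i)+h''(t_i)\,\delta t_i\qquad(1\le i\le n-2),$$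
with some number $C$. Suppose it vanishes. Then $\delta u\cdot\beta(t_0)=\delta c$, $\delta u\cdot\beta'(t_0)=0$ and $\delta u\cdot\beta(t_i)=\delta c$. By (2) these are $n$ independent linear conditions on $(\delta u,\delta c)\in\mathbb R^{n+1}$, so they cut out a line. The vector $(u_0,c_0)$ lies on it. As $\delta u\perp u_0$, $(\delta u,\delta c)=0$, so $\delta h\equiv0$. Since $h''''(t_0)\ne0$ and $h''(t_i)\ne0$, the remaining components give $\delta\rho=0$, $\delta\mu=0$, $\delta t_i=0$. So the linearization is invertible, and the IFT gives, for $w$ near $0$, a unique solution near the base point, $C^1$ in $w$. Let $\rho(w)$ be its $\rho$-component; $\rho(0)=0$.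

**Step 2: $\rho$ changes sign in direction $v$.** Differentiate (6) along $w=sv$ at $s=0$. The curve contributes $u_0\cdot v$ and its derivatives. Since $v=v'=0$ at all $t_i^0$, the equations for $D_0,D_1,h(t_i)$ are as before and give $\delta u=0$, $\delta c=0$. The $D_2$-equation becomes $u_0\cdot v''(t_0)+\frac16h''''(t_0)\delta\rho=0$, and $u_0\cdot v''(t_0)=1$. So
$$\partial_v\rho(0)=-\frac{6}{h''''(t_0)}\ne0 .$$
(In the model $h=t^4$, adding $\frac s2t^2$ means $p=\frac s2=-2\rho$, so $\rho=-\frac s4=-\frac{6}{24}s$, as it should be.)

**Step 3: choosing $J_i$, $\mathcal U$, $B$.** Let the IFT uniqueness neighbourhood of the base point be a product of a neighbourhood of $(u_0,c_0)$ and one of $(t_0^0,0,t_1^0,\dots)$. Choose the closed arcs $J_i$ centred at $t_i^0$, disjoint, and so small that the following hold: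

* if $a,b\in J_0$ and $t_i\in J_i$, then $\big(\frac{a+b}2,(\frac{b-a}2)^2,t_1,\dots,t_{n-2}\big)$ lies in the second factor;
* for $(w,u,c)=(0,u_0,c_0)$, $h''''\ne0$ on $J_0$ and $h''\ne0$ on $J_i$, $i\ge1$;
* for $w=0$ and all $a,b\in J_0$, $t_i\in J_i$, the following $n$ vectors are independent, which is possible since at $a=b=t_0^0$, $t_i=t_i^0$ this is (2):

$$(1,\alpha_w(a)),\quad\Big(0,\int_0^1\alpha_w'(a+\sigma(b-a))\,d\sigma\Big),\quad(1,\alpha_w(t_i))\quad(1\le i\le n-2). \tag{7}$$

Since $H_0$ is tangent to $\beta$ only at the $t_i^0$, $|h|+|h'|$ is bounded below off $\bigcup\operatorname{int}J_i$. So we may choose $\mathcal U$, inside the first factor, and then the ball $B$ so small that for $w\in B$ and $(u,c)\in\mathcal U$ the nonvanishing and independence properties persist, $h$ has no double zero outside $\bigcup\operatorname{int}J_i$, $\alpha_w\in A_n^+$, $\partial_v\rho\ne0$, and the IFT solution has $(u,c)\in\mathcal U$, $t_i\in J_i$, $[\mu-\sqrt{|\rho|},\mu+\sqrt{|\rho|}]\subset J_0$.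

**Step 4: reading off (a), (b), (c).** Let $w\in B$ and let $(u,c)\in\mathcal U$ have $e\ge n$. By the Rolle fact each $J_i$ with $i\ge1$ contributes at most $1$, and $J_0$ at most $2$; the total is at most $n$, so there is equality everywhere. Each $J_i$, $i\ge1$, thus contains exactly one double zero, of order $2$. In $J_0$ the zeros have total multiplicity at most $4$ and weight $2$: either one zero of order exactly $4$, or two zeros of order exactly $2$. Conversely, such zeros give $e\ge n$. In the first case put $r=0$, in the second let $a<b$ be the two zeros and $r=\frac{b-a}2>0$. By (4), and by $D_j=h^{(j)}(\mu)$ for $r=0$, the pairs $(u,c)\in\mathcal U$ with $e\ge n$ correspond exactly to the solutions of (6) with $(u,c)\in\mathcal U$, $\rho=r^2\ge0$, $\mu\pm r\in J_0$ and $t_i\in J_i$. By Step 3 all of these lie in the uniqueness neighbourhood, so there is none except the IFT solution, and the latter qualifies iff $\rho(w)\ge0$. This gives the existence and uniqueness statements in (a), (b), (c). The double zeros lie in the interiors of the arcs, and there are no others. In case (b) affine independence follows from (7) with $a=b=\mu$.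 In case (c), (7) with $a<b$ has second vector $\big(0,\frac{\alpha_w(b)-\alpha_w(a)}{b-a}\big)$, so $(1,\alpha_w(a)),(1,\alpha_w(b)),(1,\alpha_w(t_i))$ are independent, and the hyperplane, tangent at exactly $n$ points with order $2$, is good. Continuity in $w$ is part of the IFT. $\square$

## Making every other hyperplane good

We now choose a point on the wall $\{\rho=0\}$ where $H_1$, the hyperplane of Lemma 5(b), is the only obstacle to stability. We use a standard form of transversality.

**Transversality fact.** Let $Y,Q$ be second countable manifolds and $F:Y\times Q\to\mathbb R^N$ smooth, such that at every zero of $F$ the derivative in the $Q$-variable alone is surjective. Then $F^{-1}(0)$ is a manifold of dimension $\dim Y+\dim Q-N$, and for almost every $q\in Q$, $0$ is a regular value of $F(\cdot,q)$.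

The first claim holds because $F$ is submersive at its zeros. For the second, apply Sard's theorem to the projection $F^{-1}(0)\to Q$. If $q$ is a regular value of it and $F(y,q)=0$, then for given $z$ pick $(\dot y,\dot q)$ with $DF(\dot y,\dot q)=z$ and a vector $(\dot y',\dot q)$ tangent to $F^{-1}(0)$; then $DF(\dot y-\dot y',0)=z$. We also use that a smooth image of a second countable manifold of dimension less than $m$ in an $m$-dimensional space is a null set.

**Lemma 6.** Let $n\ge4$. There is $w_0\in B$ with $\rho(w_0)=0$ such that $\alpha_{w_0}$ is injective and, apart from the hyperplane $\pm H_1$, $H_1\in\mathcal U$, of Lemma 5(b), every hyperplane with $e_{\alpha_{w_0}}\ge n$ is good.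

**Step 1: reduction to a dimension count.** Let $\mathcal E$ be the set of $w\in B$ with $\rho(w)=0$ that violate the conclusion. We shall show that $\mathcal E$ is contained in a finite union of smooth images of second countable manifolds of dimension $\le\dim P-2$. This suffices: projected to $P/\mathbb Rv$, which has dimension $\dim P-1$, these images are null sets, whereas $\{\rho=0\}$ contains a graph over a nonempty open subset of $P/\mathbb Rv$, since $\rho(0)=0$ and $\partial_v\rho\ne0$. So some $w_0$ in this graph is not in $\mathcal E$.

**Step 2: non-injective curves.** The set $\{(w,t,t'):t\ne t',\ \alpha_w(t)=\alpha_w(t')\}$ is given by $n$ equations whose $w$-derivative is surjective, by interpolation at the two points. Its dimension is $\dim P+2-n\le\dim P-2$.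

**Step 3: the two kinds of bad hyperplanes.** Let $\rho(w)=0$ and let $(u,c)\in\mathcal U$, $\mu,t_1,\dots,t_{n-2}$ be as in Lemma 5(b), so
$$h^{(j)}(\mu)=0\ (0\le j\le3),\qquad h(t_l)=h'(t_l)=0\ (1\le l\le n-2). \tag{8}$$
These are $2n$ equations, with $2n-1$ unknowns $(u,c,\mu,t_1,\dots,t_{n-2})$ besides $w$. Let $\hat H=(\hat u,\hat c)\ne\pm(u,c)$ have $e(\hat H)\ge n$ and not be good. Write $\hat h=\hat u\cdot\alpha_w-\hat c$ and let $\hat m_i$ be its contact orders at its tangency points $\hat t_i$. For integers $m\ge2$ we have $m-1\ge\lfloor m/2\rfloor$, with equality iff $m=2$. So $\sum(\hat m_i-1)\ge n$, with equality only if there are exactly $n$ tangency points, all of order $2$. Since $\hat H$ is not good, one of two cases holds: (i) $\sum(\hat m_i-1)\ge n+1$; (ii) there are exactly $n$ tangency points, all of order $2$, and $\alpha_w(\hat t_1),\dots,\alpha_w(\hat t_n)$ are affinely dependent.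

**Step 4: case (i).** Discarding some tangency points and lowering one order if necessary, we get distinct points $\hat t_1,\dots,\hat t_k$, $k\le n+1$, and integers, again called $\hat m_i\ge2$, with $\sum(\hat m_i-1)=n+1$ and
$$\hat h^{(j)}(\hat t_i)=0\qquad(0\le j<\hat m_i). \tag{9}$$
There are finitely many types $(\hat m_1,\dots,\hat m_k)$. Fix one and consider (8) and (9) on the manifold of all $(w,u,c,\mu,t,\hat u,\hat c,\hat t)$ with $w\in B$, $(\hat u,\hat c)\ne\pm(u,c)$, $\mu\in\operatorname{int}J_0$, $t_l\in\operatorname{int}J_l$ and the $\hat t_i$ pairwise distinct. The $\hat t_i$ are allowed to coincide with $\mu$ or some $t_l$.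

At every solution the derivative in $w$ alone is surjective. It consists of the functionals $\dot w\mapsto u\cdot\dot w^{(j)}(t)$ at $t\in\{\mu,t_l\}$ and $\dot w\mapsto\hat u\cdot\dot w^{(j)}(\hat t_i)$. If $u\nparallel\hat u$, these are independent functionals of the jets of $\dot w$ even at coinciding points, because a vector with arbitrary prescribed scalar products with $u$ and $\hat u$ exists. If $u\parallel\hat u$, then $H$ and $\hat H$ are distinct parallel hyperplanes, hence disjoint, so no $\hat t_i$ coincides with $\mu$ or a $t_l$, and the functionals are again independent. The total multiplicity of the jets involved is at most $2n+\sum\hat m_i=2n+(n+1+k)\le4n+2\le4n+3$, so interpolation in $P$ realizes all values. Hence the solution set is a manifold of dimension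
$$\dim P+\big(2n-1-2n\big)+\Big(n+k-\sum\hat m_i\Big)=\dim P-1-1=\dim P-2 .$$

**Step 5: case (ii).** There is a unit vector $\lambda\in\mathbb R^n$ with $\sum\lambda_i=0$ and $\sum\lambda_i\alpha_w(\hat t_i)=0$. By Lemma 5(b) the points $\alpha_w(\mu),\alpha_w(t_1),\dots,\alpha_w(t_{n-2})$ are affinely independent. So the $\hat t_i$ with $\lambda_i\ne0$ cannot all lie in $\{\mu,t_1,\dots,t_{n-2}\}$: some $i^*$ has $\lambda_{i^*}\ne0$ and $\hat t_{i^*}\notin\{\mu,t_1,\dots,t_{n-2}\}$. Let $\pi_{\hat u}$ be the orthogonal projection to $\hat u^\perp$ and consider (8) together with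
$$\hat h(\hat t_i)=\hat h'(\hat t_i)=0\ (1\le i\le n),\qquad\pi_{\hat u}\Big(\sum\lambda_i\alpha_w(\hat t_i)\Big)=0. \tag{10}$$
(The $\hat u$-component of the sum is $\sum\lambda_i\hat c=0$ anyway; imposing it again would spoil surjectivity.) The manifold is as in Step 4 with $k=n$, with the additional variable $\lambda$ in the unit sphere $S^{n-2}$ of $\{\sum\lambda_i=0\}$, restricted to the open set where such an $i^*$ exists.

The last equation in (10) is the vanishing of a section of the bundle with fibre $\hat u^\perp$, of rank $n-1$. Cover $S^{n-1}\ni\hat u$ by finitely many open sets over which this bundle is trivial; over each, the equation becomes $n-1$ scalar equations, with $w$-derivative $\dot w\mapsto\pi_{\hat u}(\sum\lambda_i\dot w(\hat t_i))$ in the trivialization. The $w$-derivative of the whole system is surjective at every solution. First prescribe the jets of $\dot w$ at all points, except the $\hat u^\perp$-component of $\dot w(\hat t_{i^*})$, so as to realize given values for (8) and the first part of (10); this is possible as in Step 4. Then choose the $\hat u^\perp$-component of $\dot w(\hat t_{i^*})$, which enters no other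 equation and appears in the last one with the factor $\lambda_{i^*}\ne0$, to realize the last value. The total multiplicity is at most $4n$, so interpolation applies. The solution set has dimension
$$\dim P-1+\big(n+n+(n-2)\big)-\big(2n+(n-1)\big)=\dim P-2 .$$

Cases (i) and (ii) and Step 2 cover all of $\mathcal E$. $\square$

## Crossing the wall: proof of Theorem A

Let $n\ge4$, $c_*$ a continuous closed curve, $\varepsilon>0$. Take $\beta$ from Proposition 4 with $|\beta-c_*|<\varepsilon/2$, then $B$ in Lemma 5 so small that $|\alpha_w-c_*|<\varepsilon$ for $w\in B$, and $w_0$ from Lemma 6.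

**Step 1: the set $Z=Z_{\alpha_{w_0}}$ is finite.** It is compact. Its points other than $\pm H_1$ are good, hence isolated by Lemma 2. The point $H_1$ is isolated by the uniqueness in Lemma 5(b), and $-H_1$ by the symmetry $e(-u,-c)=e(u,c)$. So $Z$ is finite. Let $2N_1$ be the number of its points other than $\pm H_1$. Choose disjoint neighbourhoods: $\pm\mathcal U_1$ of $\pm H_1$ with $\mathcal U_1\subset\mathcal U$, and neighbourhoods as in Lemma 2 of the other points.

**Step 2: counting for $w$ near $w_0$.** By Lemma 1, $Z_{\alpha_w}$ is contained in the union of these neighbourhoods. Each of the $2N_1$ neighbourhoods from Lemma 2 contains exactly one point of it, which is good. By Lemma 5, $\mathcal U_1$ contains none if $\rho(w)<0$; if $\rho(w)>0$ it contains exactly one, which is good, because the unique one in $\mathcal U$ depends continuously on $w\in\{\rho\ge0\}$ and equals $H_1$ at $w_0$. The same holds for $-\mathcal U_1$.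

**Step 3: the two sides.** As $\rho(w_0)=0$ and $\partial_v\rho(w_0)\ne0$, for small $s\ne0$ we have $\rho(w_0+sv)>0$ for one sign of $s$ and $\rho(w_0+sv)<0$ for the other. Hence for small $s\ne0$ the curve $\alpha_{w_0+sv}$ is stable, and
$$N(\alpha_{w_0+sv})=N_1+1\ \text{ for one sign of }s,\qquad N(\alpha_{w_0+sv})=N_1\ \text{ for the other.}$$
The curve $\alpha_{w_0}$ is an injective immersion, since it is injective and lies in $A_n^+$. So for small $s$ the curves $\alpha_{w_0+sv}$ are embedded; they lie in $A_n^+$ and are $\varepsilon$-close to $c_*$. One of the two signs gives an element of $V_0$, the other an element of $V_1$. So both sets are nonempty and approximate every continuous closed curve in $C^0$, and they are open by Lemma 3. This proves Theorem A.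

If the conjecture held for some $n\ge4$, an open dense subset of $A_n^+$ with even count would meet $V_1$, that is, contain a curve with an odd number of hyperplanes tangent at exactly $n$ points. So the conjecture is false for every $n\ge4$. $\blacksquare$

## Parity along a generic path: proof of Theorem B

Let $n\ge3$ and let $\alpha_s$, $s\in[0,1]$, be the smooth path (smooth in $(s,t)$) between stable curves. We carry out the path argument that we abandoned, now with its leaks counted.

**Step 1: a generic path.** Put $\alpha_s^p=\alpha_s+s(1-s)p$ with $p\in P$ small. These curves lie in $A_n^+$, and the endpoints do not move. By Lemma 3 there is $\epsilon_0>0$ such that for all small $p$, $\alpha_s^p$ is stable for $s\in[0,\epsilon_0]\cup[1-\epsilon_0,1]$. For $s\in(0,1)$ the factor $s(1-s)$ is nonzero, so by interpolation the $p$-derivative of the jets of $\alpha_s^p$ at distinct points of total multiplicity $\le4n+3$ is surjective. By the transversality fact, the following three properties hold for almost every small $p$.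

1. $0$ is a regular value of $F_p(s,u,c,t_1,\dots,t_n)=(h(t_i),h'(t_i))_{i\le n}\in\mathbb R^{2n}$ on $(0,1)\times S^{n-1}\times\mathbb R\times\{\text{distinct }t_i\}$. So $\tilde M=F_p^{-1}(0)$ is a 1-manifold.
2. $0$ is a regular value of $F_p'(s,u,c,\mu,t_1,\dots,t_{n-2})=(h^{(j)}(\mu)_{0\le j\le3},h(t_i),h'(t_i))\in\mathbb R^{2n}$ (distinct points, $s\in(0,1)$; there are $2n$ unknowns).
3. No $(s,H)$ with $s\in(0,1)$ has $\sum(m_i-1)\ge n+2$, where the $m_i$ are the contact orders of $H$ with $\alpha_s^p$ at its tangency points.

For 3, truncate to $k\le n+2$ points with $\sum(m_i-1)=n+2$. This gives $n+2+k\le2n+4\le4n+3$ equations in $1+n+k$ unknowns besides $p$, so the solution set over all $p$ has dimension $\dim P-1$, and its projection to $P$ is a null set. There are finitely many types.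

Fix such a $p$, arbitrarily small. At a zero of $F_p'$ we have $\sum(m_i-1)\ge3+(n-2)=n+1$, so by 3 the contact orders are exactly $4$ at $\mu$ and $2$ at the $t_i$, and there is no other tangency. So the zeros of $F_p'$ are exactly the pairs $(s,H)$ of the theorem, with an ordering of the $t_i$ and a choice of sign of $(u,c)$. None occurs for $s\in[0,\epsilon_0]\cup[1-\epsilon_0,1]$, since there $e\ge n$ and $H$ would not be good.

**Step 2: the 1-manifold $M$ and its boundary.** Extend $\tilde M$ over $s=0$ and $s=1$ by the same equations. Over $[0,\epsilon_0]\cup[1-\epsilon_0,1]$ the curves are stable, so every zero of $F_p$ comes from a good hyperplane; by the computation in Lemma 2 the derivative of $F_p$ in $(u,c,t)$ is invertible there, and by Lemma 2, with the IFT in the parameter $s$, $\tilde M$ consists over these intervals of finitely many graphs over them. So $\tilde M$ is a 1-manifold with boundary over $s=0,1$. The finite group $S_n\times\{\pm1\}$, permuting the $t_i$ and changing the sign of $(u,c)$, acts freely on it. Let $M$ be the quotient 1-manifold. A good hyperplane has exactly $n$ tangency points, so $M$ has $N(\alpha_0)+N(\alpha_1)$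 boundary points.

**Step 3: the only way to leave $M$ is a collision of two points.** Let a sequence in $\tilde M$ be given. All variables stay in a compact set, so it subconverges to some $(s,u,c,t)$. If the limit $t_i$ are distinct, the limit is in $\tilde M$. Otherwise they form $k<n$ clusters of sizes $r_1,\dots,r_k$. If the limit has contact order $m$ at a cluster of size $r$, then $h^{(m)}\ne0$ near it, also for the late terms of the sequence, which have $r$ double zeros there; the Rolle fact gives $2r\le m$. So at the limit
$$\sum(m_i-1)\ge\sum_j(2r_j-1)=2n-k,\qquad e\ge\sum_jr_j=n,$$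
and the limit is not good, since some $m_i\ge4$. Hence $s\in(\epsilon_0,1-\epsilon_0)$. By property 3, $2n-k\le n+1$, so $k=n-1$: one cluster has size $2$, all others size $1$, and the limit configuration is a zero of $F_p'$.

**Step 4: $W$ is finite.** The zero set of $F_p'$ is closed: a limit of zeros has $s\in[\epsilon_0,1-\epsilon_0]$, and if some of its points coincided, forming $k'\le n-2$ clusters, then, the total multiplicity being $4+2(n-2)=2n$, the Rolle fact would give $\sum(m_i-1)\ge2n-k'\ge n+2$, contradicting 3. So the zero set is compact. It is discrete by 2, since $DF_p'$ is a square invertible matrix at each zero. Hence it is finite, and $W<\infty$.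

**Step 5: each wall point is one end of $M$.** Near a zero of $F_p'$ consider the $2n$ equations $D_0=\dots=D_3=0$, $h(t_i)=h'(t_i)=0$ $(1\le i\le n-2)$ in the $2n+1$ unknowns $(s,u,c,\mu,\rho,t_1,\dots,t_{n-2})$; they are $C^1$, as for (6). At $\rho=0$ we have $D_j=h^{(j)}(\mu)$, so the derivative in the unknowns other than $\rho$ is exactly $DF_p'$, which is invertible. By the IFT the solution set is locally a curve parametrized by $\rho\in(-\eta,\eta)$. By (4), points of $M$ near this configuration correspond exactly to its solutions with $\rho=(\frac{b-a}2)^2>0$, where $a<b$ are the two nearby tangency points (passing to the quotient has removed the orderings and the sign). So near each of the $W$ pairs, $M$ is exactly one arc $\rho\in(0,\eta)$, open at $\rho=0$.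

**Step 6: counting.** Cut off these $W$ ends at small $\rho>0$. By Step 3 what remains of $M$ is compact: a sequence without a limit in $M$ would approach one of the $W$ configurations, with $\rho\to0$. So it is a compact 1-manifold with boundary. It has $N(\alpha_0)+N(\alpha_1)+W$ boundary points, and this number is even. This is the asserted congruence.

**Step 7: the case $n=3$.** Contact order $4$ is impossible in $A_3^+$, so $W=0$. Any two points of a path component of $A_3^+$ are joined by a smooth path: $A_3^+$ is open in a Fréchet space, so a continuous path can be replaced by a piecewise linear one inside $A_3^+$ (cover it by finitely many convex open sets in $A_3^+$), and this can be reparametrized to be stationary at its corners. So the parity of $N$ is constant on the stable curves in each path component of $A_3^+$. $\blacksquare$
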